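
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}

\title{Optimal realizations of finite metric spaces\\ need not lie in the 1-skeleton of the tight span}


\begin{abstract}
A realization of a finite metric space $(X,d)$ is a weighted graph containing $X$ whose path metric restricts to $d$; it is optimal if its total weight is minimal. It was conjectured that some optimal realization can always be found as a subgraph of the $1$-skeleton of the tight span of $(X,d)$. We disprove this. We construct an integer-valued metric on $74$ points whose optimal realization, of weight $117$, is unique up to subdivision and has a vertex of degree $3$ that can only be mapped to the midpoint of an edge of the tight span. Every realization inside the $1$-skeleton has weight at least $118$. Gluing copies gives counterexamples for every $n\ge 74$ with unbounded additive gap.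
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $(X,d)$ be a finite metric space. A \emph{realization} of $(X,d)$ is a finite weighted graph $R=(V,E,w)$ with $w:E\to\mathbb R_{>0}$ and $X\subseteq V$ such that the path metric $d_R$ of $R$ satisfies $d_R(x,y)=d(x,y)$ for all $x,y\in X$. We write $\operatorname{len}(R)=\sum_{e\in E}w(e)$ for its total weight. The realization is \emph{optimal} if $\operatorname{len}(R)$ is minimal among all realizations of $(X,d)$. Optimal realizations exist but need not be unique. In other words, we look for the cheapest network in which the points of $X$ are exactly as far apart as prescribed, and we may add junctions wherever we like.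

Where should one look for the junctions? A vertex $v$ of a connected realization $R$ is described by its distances $f(x)=d_R(v,x)$ to the points of $X$, and the triangle inequality says that $f$ belongs to the polyhedron
\[
P(X,d)=\{f\in\mathbb R^X:\ f(x)+f(y)\ge d(x,y)\ \text{for all }x,y\in X\}.
\]
Taking $x=y$ shows $f\ge0$. The \emph{tight span} $T(X,d)$ is the set of minimal elements of $P(X,d)$ in the pointwise order, with the metric $\|f-f'\|=\max_{x}|f(x)-f'(x)|$. It consists of the functions none of whose values can be lowered. Equivalently, $T(X,d)$ is the union of the bounded faces of $P(X,d)$, so it is a polyhedral complex. The point $x\in X$ is represented by $h_x=d(x,\cdot)$. This function is minimal: if $f\in P(X,d)$ and $f\le h_x$, then $f(x)=0$, so $f(y)\ge d(x,y)$ for all $y$. The map $x\mapsto h_x$ is an isometric embedding of $X$ into $T(X,d)$.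

The \emph{$1$-skeleton} $T^{(1)}(X,d)$ is the weighted graph whose vertices are the vertices of $P(X,d)$, whose edges are the bounded edges of $P(X,d)$, and in which an edge $\{f,f'\}$ has weight $\|f-f'\|$. Each $h_x$ is one of its vertices (Lemma~\ref{lem:tight} below makes this immediate). A realization $R=(V,E,w)$ is \emph{obtainable as a subgraph of} $T^{(1)}(X,d)$ if there is an injective map from $V$ to the vertex set of $T^{(1)}(X,d)$ that sends each $x\in X$ to $h_x$ and sends every edge of $R$ to an edge of $T^{(1)}(X,d)$ of the same weight.

The tight span is thus a natural place to look for junctions, and its $1$-skeleton is a finite graph determined by the metric. The following is posed in \cite{OHO}, as Conjecture 3.7.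

\begin{conjecture}\label{conj}
Every finite metric space $(X,d)$ has some optimal realization obtainable as a subgraph of $T^{(1)}(X,d)$.
\end{conjecture}

For three points with strict triangle inequalities it holds: there a star in the $1$-skeleton is an optimal realization (Section~\ref{sec:three}). In general it is false.

\subsection{Results}

Subdividing a weighted graph means replacing edges by paths of the same total weight, with new interior vertices outside $X$. We write $|R|$ for the geometric realization of a weighted graph, and extend $d_R$ to points of $|R|$. We always delete isolated vertices outside $X$ from a realization; this changes neither weight nor distances on $X$, and an obtainable realization remains obtainable.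

\begin{theorem}\label{thm:main}
There is an integer-valued metric $d$ on a set $X$ with $|X|=74$ such that:
\begin{enumerate}
\item the optimal realizations have weight $117$, and all of them are subdivisions of one graph $G$;
\item no optimal realization is obtainable as a subgraph of $T^{(1)}(X,d)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:strong}
\textup{(a)} For the metric of Theorem~\ref{thm:main}, every realization obtainable as a subgraph of $T^{(1)}(X,d)$ has weight at least $118$. Moreover, no optimal realization $R$ admits even an injective continuous map $|R|\to|T^{(1)}(X,d)|$ that sends each $x\in X$ to $h_x$ and each edge to a curve of length at most its weight.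

\textup{(b)} For all integers $m\ge1$ and $k\ge0$ there is a metric on $n=73m+1+k$ points that has a realization of weight $117m+k$, while every realization obtainable as a subgraph of the $1$-skeleton of its tight span has weight at least $118m+k$.

Hence Conjecture~\ref{conj} fails for every $n\ge74$, the additive gap between the weight of obtainable realizations and the optimal weight is unbounded, and the ratio of these weights is at least $118/117$ for arbitrarily large $n$.
\end{theorem}

The second statement in (a) says that it does not help to allow vertices of $R$ to lie in the interior of $1$-cells. We do not claim that $74$ or $118/117$ is best possible.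

\subsection{The idea}

Whether $f\in P(X,d)$ is a vertex is a parity question about its \emph{tight pairs}, the pairs with $f(x)+f(y)=d(x,y)$: the graph they form must have an odd closed walk in every component. Start with a tree, whose branch points are vertices of $P$ because of odd triangles of tight pairs. At one branch point $\nu$, destroy these triangles by adding shortcuts between some leaves, leaving enough distances unchanged that the tree is still the only cheapest way to provide them. In Section~\ref{sec:four} we see the first effect on four leaves, and also why four leaves are not enough: the tree is still cheapest but no longer unique, and the junction $\nu$ can slide, at no cost, to a vertex of $P$. Two further leaves make the tree rigid without adding tight pairs at $\nu$ that close an odd walk. Finally the shortcuts themselves must be paid for in full by every realization; we achieve this by putting all their unit-spaced points into $X$, with a parity condition preventing different pieces from sharing length.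

\section{Tight pairs, and two small examples}

\subsection{The tight graph}

For $f\in P(X,d)$ let the \emph{tight graph} $\Theta(f)$ be the graph on $X$ in which $x,y$ are adjacent if $f(x)+f(y)=d(x,y)$; in particular there is a loop at $x$ if $f(x)=0$. A loop is a closed walk of length $1$, so a component with a loop is not bipartite. An isolated vertex without a loop is a bipartite component.

\begin{lemma}\label{lem:tight}
Let $f\in P(X,d)$.
\begin{enumerate}
\item[\textup{(a)}] If $x_0,x_1,\dots,x_{2k},x_0$ is a closed walk of odd length in $\Theta(f)$, then
\begin{equation}\label{eq:alt}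
2f(x_0)=d(x_0,x_1)-d(x_1,x_2)+\dots+d(x_{2k},x_0).
\end{equation}
\item[\textup{(b)}] $f$ is a vertex of $P(X,d)$ if and only if no component of $\Theta(f)$ is bipartite.
\item[\textup{(c)}] If $|X|\ge2$ and $\Theta(f)$ is connected and bipartite with classes $X_+$ and $X_-$, then $f$ lies in the relative interior of a bounded edge of $P(X,d)$ with direction $\mathbf 1_{X_+}-\mathbf 1_{X_-}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Substitute $d(x_i,x_{i+1})=f(x_i)+f(x_{i+1})$; the sum telescopes to $2f(x_0)$.

(b) Suppose a component is bipartite with classes $C_+,C_-$, and let $f_t=f+t(\mathbf 1_{C_+}-\mathbf 1_{C_-})$. Every tight pair either avoids the component or joins $C_+$ to $C_-$, so it remains tight; the other constraints have slack. Thus $f_t\in P(X,d)$ for small $|t|$, and $f=\frac12(f_t+f_{-t})$ is not a vertex. Conversely, suppose that no component is bipartite and $f=\frac12(f'+f'')$ with $f',f''\in P(X,d)$. A constraint that is tight at $f$ is tight at $f'$. So \eqref{eq:alt} holds for $f'$ as well, and $f'=f$ at one point of each component. Following tight pairs gives $f'=f$ everywhere.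

(c) The face having $f$ in its relative interior consists of the $f'\in P(X,d)$ that satisfy the tight equations of $f$. For such $f'$ the difference $f'-f$ changes sign along each edge of $\Theta(f)$, so it is a multiple of $\mathbf 1_{X_+}-\mathbf 1_{X_-}$. As in (b), small multiples of both signs occur. The face is bounded because both classes are nonempty and $f'\ge0$.
\end{proof}

For instance, $\Theta(h_x)$ is connected, since $x$ is adjacent to every point, and has a loop at $x$. So $h_x$ is a vertex.

The second tool bounds the possible images of a junction from above.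

\begin{lemma}\label{lem:upper}
Let $R=(V,E,w)$ be a realization of $(X,d)$ and let $\varphi:V\to P(X,d)$ satisfy $\varphi(x)=h_x$ for $x\in X$ and $\|\varphi(u)-\varphi(v)\|\le w(uv)$ for every edge $uv$. Then $\varphi(v)(x)\le d_R(v,x)$ for all $v\in V$, $x\in X$.
\end{lemma}

\begin{proof}
Adding up along a shortest path gives $\|\varphi(v)-h_x\|\le d_R(v,x)$. Since $h_x(x)=0$, we get $\varphi(v)(x)=|\varphi(v)(x)-h_x(x)|\le d_R(v,x)$.
\end{proof}

\subsection{Three points}\label{sec:three}

Let $X=\{1,2,3\}$ with strict triangle inequalities and put $p(i)=\frac12\bigl(d(i,j)+d(i,k)-d(j,k)\bigr)>0$ for $\{i,j,k\}=\{1,2,3\}$. Then $p(i)+p(j)=d(i,j)$, so the star with center $p$ and legs of weights $p(1),p(2),p(3)$ is a realization. It is optimal: a realization contains a tree $S$ through the three points with $d_S\ge d$, and a closed walk around $S$ uses each edge twice and passes through the three points, so $2\operatorname{len}(S)\ge d(1,2)+d(2,3)+d(3,1)$.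

The center is the function $p$, whose tight graph is the triangle on $X$; so $p$ is a vertex of $P(X,d)$. A point in the open segment from $h_i$ to $p$ has the form $f(i)=s$, $f(j)=d(i,j)-s$, $f(k)=d(i,k)-s$ with $0<s<p(i)$. Its tight pairs are $ij$ and $ik$ only, so by Lemma~\ref{lem:tight}(c) the segment is an edge, and it has weight $\|h_i-p\|=p(i)$. The optimal star is a subgraph of $T^{(1)}(X,d)$, as the conjecture predicts. What makes the junction a vertex is the odd triangle of tight pairs, one pair for each two of the three branches.

\subsection{Four leaves: a junction that is not a vertex, but slides}\label{sec:four}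

Can a branch point of degree $3$ lose its odd cycles? Each two of its branches should still be joined by a tight pair, but different pairs of branches may use different leaves. Consider the tree with leaves $a_1,a_2,c_1,c_2$, inner vertices $\alpha,\nu$, edges $a_i\alpha$ and $c_i\nu$ of weight $5$ and the edge $\alpha\nu$ of weight $10$. The distances are $10$ for $a_1a_2$, $c_1c_2$ and $20$ for the other pairs. The distance function of $\nu$ has $g(c_i)=5$, $g(a_i)=15$, and $a_1,c_1,c_2$ is a triangle of tight pairs.

Now lower $d(a_1,c_2)$ and $d(a_2,c_1)$ from $20$ to $18$; this is still a metric. Think of two shortcuts of length $18$ that provide these distances, and ignore their cost for the moment. The tight pairs of $g$ become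
\[
a_1c_1,\qquad c_1c_2,\qquad c_2a_2,
\]
which form a path. So $g$ is not a vertex any more: $g_t=g+t(\mathbf 1_{\{a_2,c_1\}}-\mathbf 1_{\{a_1,c_2\}})$ lies in $P$ for $|t|\le1$, since the lowered pairs have slack $2$ and $g_t(a_1)+g_t(a_2)=30>10$. At the same time the four unchanged pairs $a_1a_2,\ a_1c_1,\ a_2c_2,\ c_1c_2$ cover every edge of the tree exactly twice. Hence in any tree of this shape, with possibly other weights, in which these distances are at least as large as required, $2\operatorname{len}\ge10+20+20+10=60$, and $30$ is still the least length.

But the tree is not rigid. For $|t|\le1$ give the edges at $c_1$ and $a_2$ the weight $5+t$ and those at $c_2$ and $a_1$ the weight $5-t$. The four distances, and the total $30$, do not change, and the distance function of $\nu$ becomes exactly $g_t$. For $t=1$ the pair $a_1c_2$ becomes tight ($14+4=18$) and closes the odd cycle $a_1,c_1,c_2$, so $g_1$ is a vertex of $P$. The junction has slid to a vertex without cost.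

The way out is that the two conditions concern different pairs. Only pairs whose geodesics pass through $\nu$ matter for $g$ being a vertex, whereas every pair can contribute to rigidity. Call two leaves with a common neighbor a \emph{cherry}. To the cherries $a_1,a_2$ and $c_1,c_2$ we add a third one, $b_1,b_2$, attached in the middle of $\alpha\nu$, and keep all distances between $a$'s and $b$'s. The pairs $a_1a_2,\ a_1b_1,\ a_2b_1$ then force the edges at $a_1$ and $a_2$ to have equal weight, which stops the sliding. The new leaves $b_1,b_2$ are treated at $\nu$ in the same way as $a_1,a_2$.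

\section{The construction}\label{sec:constr}

Let $T_0$ be the tree with leaves $Y=\{a_1,a_2,b_1,b_2,c_1,c_2\}$, inner vertices $\alpha,\beta,\rho,\nu$ and the nine edges
\[
a_i\alpha,\quad b_i\beta,\quad c_i\nu\quad(i=1,2),\qquad \alpha\rho,\quad\beta\rho,\quad\nu\rho,
\]
all of weight $5$. Let $D$ be its metric on $Y$: it is $10$ on $a_1a_2$, $b_1b_2$, $c_1c_2$ and $20$ on all other pairs. Split the $15$ pairs in $Y$ into
\[
\bar K=\{a_1c_2,\ b_1c_2,\ a_2c_1,\ b_2c_1\}
\]
and the set $K$ of the other $11$ pairs,
\[
a_1a_2,\quad b_1b_2,\quad c_1c_2,\quad a_ib_j\ (i,j\in\{1,2\}),\quad a_ic_i,\ b_ic_i\ (i=1,2).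
\]
For each $uw\in\bar K$ let $Q(u,w)$ be a path from $u$ to $w$ with $18$ edges of weight $1$ and new interior vertices. Let $H$ be the union of these four paths and
\[
G=T_0\cup H,\qquad T_0\cap H=Y,\qquad X=V(H),\qquad d=d_G|_X .
\]
Then $|X|=6+4\cdot17=74$, and $G$ is a realization of $(X,d)$ of weight $9\cdot5+4\cdot18=117$. See Figure~\ref{fig:G}. Exchanging the indices $1$ and $2$ is an automorphism of $G$ that fixes $\alpha,\beta,\rho,\nu$; we call it the \emph{index symmetry}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[leaf/.style={circle,fill,inner sep=1.5pt},hollow/.style={circle,draw,fill=white,inner sep=1.5pt}]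
\node[hollow,label=right:$\rho$] (r) at (0,0) {};
\node[hollow,label=below:$\alpha$] (al) at (-1.3,1) {};
\node[hollow,label=below:$\beta$] (be) at (1.3,1) {};
\node[hollow,label=right:$\nu$] (nu) at (0,-1.5) {};
\node[leaf,label=left:$a_1$] (a1) at (-0.9,2.2) {};
\node[leaf,label=above:$a_2$] (a2) at (-2.6,0.5) {};
\node[leaf,label=above:$b_1$] (b1) at (2.6,0.5) {};
\node[leaf,label=right:$b_2$] (b2) at (0.9,2.2) {};
\node[leaf,label=below:$c_1$] (c1) at (-1.3,-2.8) {};
\node[leaf,label=below:$c_2$] (c2) at (1.3,-2.8) {};
\draw[thick] (r)--(al) (r)--(be) (r)--(nu) (al)--(a1) (al)--(a2) (be)--(b1) (be)--(b2) (nu)--(c1) (nu)--(c2);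
\draw[dashed] (a2) to[bend right=15] (c1);
\draw[dashed] (b1) to[bend left=15] (c2);
\draw[dashed] (b2) .. controls (-3.2,4.2) and (-5.2,-0.5) .. (c1);
\draw[dashed] (a1) .. controls (3.2,4.2) and (5.2,-0.5) .. (c2);
\end{tikzpicture}
\caption{The graph $G$. Solid: the tree $T_0$, every edge of weight $5$. Dashed: the four paths of $H$, each consisting of $18$ unit edges. The set $X$ consists of the six leaves and the $68$ interior vertices of the dashed paths; the hollow vertices are not in $X$. Crossings are not vertices.}
\label{fig:G}
\end{figure}

The proof of Theorem~\ref{thm:main} has three parts. An arbitrary realization $R$ contains a path of length $1$ for each of the $72$ edges of $H$, and a subgraph $N$ providing the distances of the pairs in $K$; we show that these pieces do not overlap (Section~\ref{sec:forced}). Then we show $\operatorname{len}(N)\ge45$, with equality only for subdivisions of $T_0$ (Section~\ref{sec:tree}). So $G$ is, up to subdivision, the only optimal realization, and it remains to see that its vertex $\nu$ has no place in $T^{(1)}(X,d)$ (Sections~\ref{sec:nu} and~\ref{sec:proof1}).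

\section{Distances in $G$}\label{sec:dist}

\begin{lemma}\label{lem:dist}
\textup{(a)} On $Y$ we have $d=D$ on $K$ and $d=18=D-2$ on $\bar K$, and the triangle inequality in $Y$ is strict: $d(x,y)+d(y,z)>d(x,z)$ for distinct $x,y,z\in Y$.

\textup{(b)} If $z$ is the vertex of $Q(u,w)$ at distance $s$ from $u$ along the path, $1\le s\le17$, then for all $y\in Y$
\begin{equation}\label{eq:dist}
d(z,y)=\min\bigl(s+d(u,y),\ 18-s+d(w,y)\bigr).
\end{equation}

\textup{(c)} There is a coloring $\mathrm{col}:X\to\{0,1\}$ with $d(x,y)\equiv\mathrm{col}(x)+\mathrm{col}(y)\pmod2$. If $xx'$ is an edge of $H$ and $z\in X$, then $d(x,x')=1$ and $|d(x,z)-d(x',z)|=1$.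
\end{lemma}

\begin{proof}
(a) Let $d'$ be the function described in the statement. For distinct $x,y,z\in Y$ the number $D(x,y)+D(y,z)-D(x,z)$ is twice the distance in $T_0$ from the leaf $y$ to the path between $x$ and $z$, so it is at least $10$. Hence
\[
d'(x,y)+d'(y,z)\ge D(x,y)+D(y,z)-4\ge D(x,z)+10-4>D(x,z)\ge d'(x,z).
\]
So $d'$ is a metric with strict triangle inequality. The values $d'$ are attained by paths of $G$ (tree paths, respectively the paths $Q(u,w)$). Conversely, a path of $G$ between leaves splits at its visits to $Y$ into pieces, each of which is a tree path between leaves or an entire path $Q(u,w)$. Each piece is at least as long as the $d'$-distance of its ends, and so is the whole path.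

(b) A path from $z$ to $Y$ leaves $Q(u,w)$ through $u$ or $w$.

(c) Subdivide the edges of $T_0$ into unit edges. All leaves have even distance $10$ from $\rho$, and the four paths of $H$ have even length, so $G$ becomes a bipartite graph with unit edges. Its $2$-coloring, restricted to $X$, is $\mathrm{col}$. In particular $d(x,x')$ is a positive integer at most $1$. Since $d(x,z)$ and $d(x',z)$ have different parity and differ by at most $1$, they differ by exactly $1$.
\end{proof}

We say that $x$ lies \emph{between} $y$ and $y'$ if $d(y,x)+d(x,y')=d(y,y')$. Although $X$ has many points, none lies properly between the two points of a pair in $K$.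

\begin{lemma}\label{lem:between}
If $yy'\in K$ and $x\in X$ lies between $y$ and $y'$, then $x\in\{y,y'\}$.
\end{lemma}

\begin{proof}
If $x\in Y$, this is the strict triangle inequality. Otherwise $x$ is interior to some $Q(u,w)$ with $uw\in\bar K$, at distance $s$ from $u$ along it. Use \eqref{eq:dist} for $y$ and $y'$. If both minima are attained via $u$, then $d(y,x)+d(x,y')=2s+d(u,y)+d(u,y')>d(y,y')$; via $w$ the same holds with $18-s$ and $w$. In the remaining case we may exchange $u$ and $w$ so that $y$ uses $u$ and $y'$ uses $w$. As $d(u,w)=18$,
\[
d(y,y')=d(y,x)+d(x,y')=d(y,u)+d(u,w)+d(w,y')\ge d(y,u)+d(u,y')\ge d(y,y').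
\]
So equality holds throughout, and $u$ lies between $y$ and $y'$. By strictness $u\in\{y,y'\}$. If $u=y'$, equality in the first inequality would give $d(u,w)+d(w,y')=d(u,y')=0$, which is impossible. So $u=y$. Then $d(y,w)+d(w,y')=d(y,y')$, so $w\in\{y,y'\}$, and $w\ne u$ gives $w=y'$. But then $yy'=uw\in\bar K$, a contradiction.
\end{proof}

\section{What every realization contains}\label{sec:forced}

Let $R$ be any realization of $(X,d)$. For each edge $xx'$ of $H$ fix a shortest path $\gamma_{xx'}$ in $R$ from $x$ to $x'$; it has length $1$. For each $yy'\in K$ fix a shortest path $\gamma_{yy'}$ in $R$, and let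
\[
N=\bigcup_{yy'\in K}\gamma_{yy'},
\]
a subgraph of $R$. The danger is that a realization saves weight by letting the unit paths overlap. In general this does happen: if three points have mutual distances $1$, the three unit paths can share length in a star of total weight $\frac32$. Parity, that is Lemma~\ref{lem:dist}(c), excludes it here.

\begin{proposition}\label{prop:forced}
Let $xx'$ be an edge of $H$ and let $r\in|R|$ be an interior point of $\gamma_{xx'}$.
\begin{enumerate}
\item[\textup{(i)}] $r\notin\gamma_{yy'}$ for all $yy'\in K$.
\item[\textup{(ii)}] $r\notin\gamma_{zz'}$ for every other edge $zz'$ of $H$.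
\end{enumerate}
Moreover, \textup{(iii)} a point of $X$ lies on $\gamma_{yy'}$, $yy'\in K$, only if it is $y$ or $y'$. Consequently
\begin{equation}\label{eq:forced}
\operatorname{len}(R)\ge72+\operatorname{len}(N).
\end{equation}
\end{proposition}

\begin{proof}
Let $t=d_R(r,x)\in(0,1)$, so $d_R(r,x')=1-t$. For $z\in X$ the distances $d(x,z)$ and $d(x',z)$ differ by exactly $1$, and this determines
\begin{equation}\label{eq:r}
d_R(r,z)=\begin{cases}d(x,z)+t&\text{if }d(x',z)=d(x,z)+1,\\ d(x',z)+1-t&\text{if }d(x,z)=d(x',z)+1.\end{cases}
\end{equation}
Indeed, in the first case $d_R(r,z)\le t+d(x,z)$ and $d_R(r,z)\ge d(x',z)-(1-t)=d(x,z)+t$. In the second case $d_R(r,z)\le(1-t)+d(x',z)$ and $d_R(r,z)\ge d(x,z)-t=d(x',z)+1-t$.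

(i) Suppose $r\in\gamma_{yy'}$, so that $d_R(r,y)+d_R(r,y')=d(y,y')$. If $y$ and $y'$ are both in the first case of \eqref{eq:r}, then $d(x,y)+d(x,y')+2t=d(y,y')$, against the triangle inequality; if both are in the second case, then $d(x',y)+d(x',y')+2(1-t)=d(y,y')$, again against it. Otherwise we may exchange $y$ and $y'$ so that $y$ is in the first and $y'$ in the second case. Then
\[
d(y,x)+1+d(x',y')=d(y,y'),\qquad d(y,x')=d(y,x)+1,\qquad d(x,y')=d(x',y')+1,
\]
so both $x$ and $x'$ lie between $y$ and $y'$. By Lemma~\ref{lem:between}, $\{x,x'\}=\{y,y'\}$ and $d(y,y')=1$, whereas $d\ge10$ on $K$.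

(ii) Suppose $r\in\gamma_{zz'}$ and let $s=d_R(r,z)\in[0,1]$. Going through $r$ we get
\[
d(x,z)\le t+s,\quad d(x',z')\le2-t-s,\quad d(x,z')\le t+1-s,\quad d(x',z)\le1-t+s.
\]
Since $x,x'$ have different colors, and so do $z,z'$, the distances $d(x,z)$ and $d(x',z')$ have the same parity, and $d(x,z')$, $d(x',z)$ have the other one. Exchanging $z$ and $z'$ (and $s$ and $1-s$) if necessary, we may assume that $d(x,z)$ and $d(x',z')$ are even. Their sum is at most $2$, so one of them is $0$. They are not both $0$, because the edges are distinct; so the other is $2$. If $x=z$, then $2\le2-t-s$ gives $t\le0$; if $x'=z'$, then $2\le t+s$ gives $t\ge1$. Both contradict $0<t<1$.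

(iii) A point of $X$ on $\gamma_{yy'}$ lies between $y$ and $y'$; apply Lemma~\ref{lem:between}.

By (i) and (ii) the $72$ paths $\gamma_{xx'}$, each of length $1$, share no edges with each other or with $N$. This gives \eqref{eq:forced}.
\end{proof}

The graph $(Y,K)$ is connected (already $a_1a_2,\ a_1b_1,\ a_1c_1,\ b_1b_2,\ c_1c_2$ connect $Y$), so $N$ is connected and contains $Y$. Let $S\subseteq N$ be a minimal subtree containing $Y$. Since $S$ is a subgraph of $R$, we have $d_S\ge d_R=d$ on $Y$. We now have to bound the length of such trees.

\section{The tree lemma}\label{sec:tree}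

\begin{lemma}\label{lem:tree}
Let $S$ be a finite tree with positive edge weights that contains $Y$ among its vertices, is minimal with this property, and satisfies $d_S\ge d$ on $Y$. Then $\operatorname{len}(S)\ge45$. If equality holds, then $S$ is a subdivision of $T_0$ (the identity on $Y$).
\end{lemma}

There are two ways in which $S$ could try to be short. It could use a branching pattern different from that of $T_0$, to profit from the four reduced distances. We show that a wrong pattern costs at least $10$ in $2\operatorname{len}(S)$, while the reductions save at most $4\cdot2=8$. Or it could have the pattern of $T_0$ with other lengths. Then the pairs in $K$ alone, suitably weighted, give the bound.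

\begin{proof}
Let $S^+$ arise from $S$ by moving each label $y\in Y$ to a new leaf attached at the old vertex $y$ by an edge of length $0$. By minimality the leaves of $S$ lie in $Y$, so the leaves of $S^+$ are exactly the elements of $Y$. Length and distances on $Y$ are unchanged.

\medskip\noindent\emph{Cyclic orders.} A depth-first closed walk of $S^+$ from a non-leaf root traverses each edge twice and visits the leaves in a cyclic order $y_1,\dots,y_6$. With indices modulo $6$,
\begin{equation}\label{eq:cyc}
2\operatorname{len}(S)\ge\sum_{i}d_S(y_i,y_{i+1})\ge\sum_id(y_i,y_{i+1})\ge\sum_iD(y_i,y_{i+1})-8,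
\end{equation}
because the six consecutive pairs are distinct and at most four of them lie in $\bar K$, where $d=D-2$. Moreover $\sum_iD(y_i,y_{i+1})=5\sum_e\chi_e$, where $\chi_e$ is the number of consecutive pairs separated by the edge $e$ of $T_0$. Each $\chi_e$ is even and at least $2$, since a trip around the cyclic order changes sides an even number of times and both sides occur. If $\chi_e\ge4$ for some $e$, then \eqref{eq:cyc} gives $2\operatorname{len}(S)\ge5(8\cdot2+4)-8=92$, so $\operatorname{len}(S)\ge46$.

\medskip\noindent\emph{Step 1: wrong pattern.} Let $A$ be one of $\{a_1,a_2\}$, $\{b_1,b_2\}$, $\{c_1,c_2\}$, and let $B=Y\setminus A$. Let $S_A,S_B$ be the minimal subtrees of $S^+$ containing $A$ and $B$. Suppose that they share a vertex $r$. A leaf of $S^+$ lies in $S_A$ only if it is in $A$, and in $S_B$ only if it is in $B$; so $r$ is not a leaf of $S^+$. Since the leaves of $S_A$ are in $A$, the vertex $r$ separates two elements $a,a'$ of $A$, and similarly two elements $b,b'$ of $B$. Write $C(y)$ for the component of $S^+-r$ containing $y$; then $C(a)\ne C(a')$ and $C(b)\ne C(b')$.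

We choose a depth-first order from the root $r$ in which $a,b,a',b'$ appear in this cyclic order, possibly after renaming $a\leftrightarrow a'$ or $b\leftrightarrow b'$. If the four components are distinct, visit them in the order $C(a),C(b),C(a'),C(b')$. Otherwise rename so that $C(a)=C(b)$; this component differs from $C(a')$ and from $C(b')$. Inside $C(a)$ visit $a$ before $b$, which is possible because both are leaves, and then visit $C(a')$ and $C(b')$ in this order; if $C(a')=C(b')$, visit $a'$ before $b'$ inside it.

In the resulting cyclic order of $Y$, there are at least four changes between $A$ and $B$, so $\chi_e\ge4$ for the edge $e$ of $T_0$ that separates $A$ from $B$. Hence $\operatorname{len}(S)\ge46$.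

\medskip\noindent\emph{Step 2: the pattern of $T_0$.} It remains to treat the case that $S_A\cap S_{Y\setminus A}=\emptyset$ for all three sets $A$. Let $S_a,S_b,S_c$ be the paths $[a_1,a_2]$, $[b_1,b_2]$, $[c_1,c_2]$ in $S^+$. They are pairwise disjoint. Let $\alpha'$ be the end in $S_a$ of the path that joins the disjoint subtrees $S_a$ and $S_{Y\setminus\{a_1,a_2\}}$. For $z\in Y\setminus\{a_1,a_2\}$ the path from $a_i$ to $z$ runs inside $S_a$ to $\alpha'$ and meets $S_a$ only in $\alpha'$ from then on. Define $\beta'\in S_b$ and $\nu'\in S_c$ in the same way, and let $\rho'$ be the median of $\alpha',\beta',\nu'$, the common vertex of the three paths between them.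

The path from $a_i$ to $b_j$ runs inside $S_a$ exactly up to $\alpha'$ and inside $S_b$ exactly from $\beta'$ on; as $S_a\cap S_b=\emptyset$, it passes $\alpha'$ before $\beta'$. So it is the concatenation of $[a_i,\alpha'],[\alpha',\rho'],[\rho',\beta'],[\beta',b_j]$, and $[\alpha',\beta']$ meets $S_a$ only in $\alpha'$ and $S_b$ only in $\beta'$. The same holds for the other two pairs of cherries. Thus the path between any two elements of $Y$ is composed of the nine paths
\[
[a_i,\alpha'],\quad[b_i,\beta'],\quad[c_i,\nu']\quad(i=1,2),\qquad[\alpha',\rho'],\quad[\beta',\rho'],\quad[\nu',\rho']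
\]
exactly as in $T_0$. These nine paths are pairwise edge-disjoint: any two edges of $T_0$ lie on a common path between two leaves, so any two of the nine paths are different pieces of one path of $S^+$. Denote the nine lengths by $x_{a_i},x_{b_i},x_{c_i},l_\alpha,l_\beta,l_\nu\ge0$. Their sum, written $\sum x+\sum l$, is at most $\operatorname{len}(S)$.

Now put weights on the pairs in $K$:
\[
\lambda(a_1a_2)=\lambda(b_1b_2)=\lambda(c_1c_2)=\tfrac12,\qquad\lambda(a_ib_j)=\tfrac18,\qquad\lambda(a_ic_i)=\lambda(b_ic_i)=\tfrac14.
\]
The tree paths of the pairs in $K$ cover each edge of $T_0$ with total weight $1$: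
\begin{align*}
a_i\alpha,\ b_i\beta:&\quad\tfrac12+2\cdot\tfrac18+\tfrac14=1, & c_i\nu:&\quad\tfrac12+\tfrac14+\tfrac14=1,\\
\alpha\rho,\ \beta\rho:&\quad4\cdot\tfrac18+2\cdot\tfrac14=1, & \nu\rho:&\quad4\cdot\tfrac14=1.
\end{align*}
Since paths in $S^+$ are composed as in $T_0$, and $d_S\ge d=D$ on $K$,
\begin{align*}
\operatorname{len}(S)\ge\sum x+\sum l&=\sum_{yy'\in K}\lambda(yy')\,d_S(y,y')\ge\sum_{yy'\in K}\lambda(yy')\,D(y,y')\\
&=3\cdot\tfrac12\cdot10+4\cdot\tfrac18\cdot20+4\cdot\tfrac14\cdot20=45.
\end{align*}

\medskip\noindent\emph{Equality.} If $\operatorname{len}(S)=45$, we are in Step 2, and since $\lambda>0$ on $K$ we have $d_S=D$ on all of $K$. Comparing $a_1b_1$ with $a_2b_1$ gives $x_{a_1}=x_{a_2}$, so $a_1a_2$ gives $x_{a_i}=5$. Comparing $a_1b_1$ with $a_1b_2$ gives in the same way $x_{b_i}=5$. Then $a_1b_1$ gives $l_\alpha+l_\beta=10$. Comparing $a_1c_1$ with $a_2c_2$ gives $x_{c_1}=x_{c_2}$, so $c_1c_2$ gives $x_{c_i}=5$. Now $a_1c_1$ gives $l_\alpha+l_\nu=10$ and $b_1c_1$ gives $l_\beta+l_\nu=10$. Hence $l_\alpha=l_\beta=l_\nu=5$.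

Finally $\operatorname{len}(S)=\sum x+\sum l$, so the nine paths contain all edges of $S^+$ of positive length; they also contain the edges of length $0$ at the leaves. As pieces of common paths, they meet only in common ends, as the edges of $T_0$ do. All nine have length $5$, so contracting the edges of length $0$ shortens no path to a point, and $S$ is a subdivision of $T_0$.
\end{proof}

The equality discussion is the place where the third cherry is needed. Without the $b$'s the equations leave the one-parameter family of Section~\ref{sec:four}.

\section{The junction $\nu$ in the tight span}\label{sec:nu}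

Let $g=d_G(\nu,\cdot)|_X$ be the distance function of $\nu$. Let
\[
U_1=V(Q(a_2,c_1))\cup V(Q(b_2,c_1)),\qquad U_2=V(Q(a_1,c_2))\cup V(Q(b_1,c_2)),
\]
so that $X=U_1\sqcup U_2$. The index symmetry preserves $g$ and exchanges $U_1$ with $U_2$ and $c_1$ with $c_2$. We show that all tight pairs of $g$ join $U_1$ to $U_2$, and that there are enough of them to determine $g$ from its upper bounds.

\begin{lemma}\label{lem:g}
\begin{enumerate}
\item[\textup{(a)}] $g(c_i)=5$ and $g(a_i)=g(b_i)=15$. If $z$ is the interior vertex at distance $s$ from $u$ on $Q(u,w)$, where $u\in\{a_1,a_2,b_1,b_2\}$ and $w\in\{c_1,c_2\}$, then $g(z)=\min(15+s,\,23-s)$.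
\item[\textup{(b)}] $g(z)+g(c_1)=d(z,c_1)$ for all $z\in U_2$, and $g(z)+g(c_2)=d(z,c_2)$ for all $z\in U_1$. If $f\in P(X,d)$ and $f\le g$, then $f=g$.
\item[\textup{(c)}] If $z,z'\in U_1$ or $z,z'\in U_2$ (possibly $z=z'$), then $g(z)+g(z')\ge d(z,z')+2$.
\item[\textup{(d)}] Put $g_t=g+t(\mathbf 1_{U_1}-\mathbf 1_{U_2})$. Then $g_t\in P(X,d)$ for $|t|\le1$. In particular $g$ is not a vertex of $P(X,d)$; it is the midpoint of the edge of $T^{(1)}(X,d)$ with ends $g_{-1}$ and $g_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first leaf on a path from $\nu$ to $X$ is reached after length at least $5$ if it is $c_1$ or $c_2$, and at least $15$ otherwise. This gives $g(c_i)=5$. A path to $a_i$ or $b_i$ whose first leaf is some $c_j$ has length at least $5+18$, so $g(a_i)=g(b_i)=15$. A path to $z$ enters $Q(u,w)$ through $u$ or $w$, so $g(z)=\min(15+s,\,5+18-s)$.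

(b) By the index symmetry it suffices to consider $z\in U_2$. For $z=c_2$ both sides are $10$; for $z=a_1$ and $z=b_1$ both are $20$, because $a_1c_1,b_1c_1\in K$. If $z$ is interior to $Q(u,c_2)$ with $u\in\{a_1,b_1\}$, then \eqref{eq:dist} gives
\[
d(z,c_1)=\min(s+20,\ 18-s+10)=\min(15+s,\,23-s)+5=g(z)+g(c_1).
\]
If $f\in P(X,d)$ and $f\le g$, then for $z\in U_2$ we get $f(z)\ge d(z,c_1)-f(c_1)\ge d(z,c_1)-g(c_1)=g(z)$, and for $z\in U_1$ the same with $c_2$.

(c) By symmetry let $z,z'\in U_2$. By (a) there is $u\in\{a_1,b_1,c_2\}$ with $g(z)\ge d(z,u)+g(u)$: take $u=z$ if $z\in Y$, and otherwise the end of the path through which the minimum is attained. Choose $u'$ for $z'$ in the same way. Then $g(u)+g(u')\ge d(u,u')+2$: for $\{a_1,b_1\}$ this is $30\ge22$; for $\{a_1,c_2\}$ and $\{b_1,c_2\}$ it is $20\ge18+2$; and for $u=u'$ it is $2g(u)\ge10\ge2$. Hence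
\[
g(z)+g(z')\ge d(z,u)+d(u,u')+d(u',z')+2\ge d(z,z')+2 .
\]

(d) The function $g$ lies in $P(X,d)$ by the triangle inequality in $G$. For pairs with one element in $U_1$ and one in $U_2$ the sum $g_t(x)+g_t(y)$ does not depend on $t$; for pairs inside one class (including $x=y$) it changes by at most $2|t|\le2$. So $g_t\in P(X,d)$ by (c), and $g=\frac12(g_1+g_{-1})$ is not a vertex. By (c), $\Theta(g)$ is bipartite with classes $U_1,U_2$. It is connected, because by (b) the vertex $c_1\in U_1$ is adjacent to all of $U_2$ and $c_2\in U_2$ to all of $U_1$. So Lemma~\ref{lem:tight}(c) shows that $g$ is in the relative interior of a bounded edge of $P(X,d)$ consisting of functions $g_t$. For $t>1$ we have $g_t(a_1)+g_t(c_2)=20-2t<18$, and for $t<-1$ we have $g_t(a_2)+g_t(c_1)=20+2t<18$, so the ends are $g_{\pm1}$.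
\end{proof}

On $Y$ alone the tight graph of $g$ is the tree in which $c_1,c_2$ are adjacent, $c_1$ is adjacent to $a_1,b_1$, and $c_2$ to $a_2,b_2$; parts (b) and (c) say that the many interior points of the shortcuts join it without creating an odd cycle. The shortcuts are used in (c): without the reduction from $20$ to $18$ the pair $a_1c_2$ would be tight and would close the triangle $a_1,c_1,c_2$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

\emph{Part 1.} Let $R$ be a realization of $(X,d)$, and let $N\supseteq S$ be as in Section~\ref{sec:forced}. By \eqref{eq:forced} and Lemma~\ref{lem:tree},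
\[
\operatorname{len}(R)\ge72+\operatorname{len}(N)\ge72+\operatorname{len}(S)\ge72+45=117 .
\]
So $G$ is optimal. Suppose that $\operatorname{len}(R)=117$. Then $\operatorname{len}(N)=\operatorname{len}(S)=45$. As $S\subseteq N$ and weights are positive, $N=S$, which is a subdivision of $T_0$. Also $R$ has no edges outside $N$ and the paths $\gamma_{xx'}$. By Proposition~\ref{prop:forced}(iii), $N\cap X=Y$. By (i), a path $\gamma_{xx'}$ meets $N$ at most in its ends, so only in those of $x,x'$ that belong to $Y$. By (ii), two paths $\gamma_{xx'}$ and $\gamma_{zz'}$ meet only in common ends. So $R$ is a subdivision of $G$, by an isometry $|R|\cong|G|$ that fixes $X$.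

\emph{Part 2.} Let $R$ be an optimal realization. By Part 1, $R$ has a vertex $\nu'$ of degree $3$ corresponding to $\nu$, with
\begin{equation}\label{eq:nu}
d_R(\nu',x)=g(x)\qquad\text{for all }x\in X .
\end{equation}
Suppose that $R$ is obtainable as a subgraph of $T^{(1)}(X,d)$ via $\varphi$, and put $f=\varphi(\nu')$. Lemma~\ref{lem:upper} and \eqref{eq:nu} give $f\le g$. Since $f\in P(X,d)$, Lemma~\ref{lem:g}(b) gives $f=g$. But $f$ is a vertex of $P(X,d)$ and $g$ is not. This contradiction proves Theorem~\ref{thm:main} and disproves Conjecture~\ref{conj}. \qed

\section{The gap: Theorem~\ref{thm:strong}(a)}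

\begin{lemma}\label{lem:int}
Let $X$ be a set of vertices of a connected bipartite graph with unit edges, and let $d$ be the restriction of its path metric to $X$. Then all vertices of $P(X,d)$ are integral. In particular the edges of $T^{(1)}(X,d)$, and the realizations obtainable as its subgraphs, have integer weight.
\end{lemma}

\begin{proof}
Let $f$ be a vertex of $P(X,d)$. By Lemma~\ref{lem:tight}(b) each component of $\Theta(f)$ contains a closed walk $x_0,\dots,x_{2k},x_0$ of odd length. By \eqref{eq:alt}, modulo $2$ and with indices modulo $2k+1$,
\[
2f(x_0)\equiv\sum_id(x_i,x_{i+1})\equiv\sum_i\bigl(\mathrm{col}(x_i)+\mathrm{col}(x_{i+1})\bigr)\equiv0 ,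
\]
where $\mathrm{col}$ is the $2$-coloring of the graph. So $f(x_0)$ is an integer. Following tight pairs, $f$ is integral on the whole component.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(a)}]
Lemma~\ref{lem:int} applies to $(X,d)$ by the subdivision used for Lemma~\ref{lem:dist}(c). A realization obtainable as a subgraph of $T^{(1)}(X,d)$ has integer weight at least $117$, and by Theorem~\ref{thm:main} its weight is not $117$.

For the second claim, let $R$ be optimal and let $\psi:|R|\to|T^{(1)}(X,d)|$ be an injective continuous map as described. Let $\nu'$ be as in \eqref{eq:nu}. A curve of length at most $w(uv)$ from $\psi(u)$ to $\psi(v)$ gives $\|\psi(u)-\psi(v)\|\le w(uv)$, so Lemma~\ref{lem:upper} applies to the restriction of $\psi$ to the vertices. As in Section~\ref{sec:proof1} we get $\psi(\nu')\le g$ and so $\psi(\nu')=g$. By Lemma~\ref{lem:g}(d), $g$ lies in the interior of a $1$-cell, so it has a neighborhood in $|T^{(1)}(X,d)|$ that is an open arc. By continuity $\psi$ maps a small star around $\nu'$, consisting of three closed legs, injectively into this arc. The three legs without their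 common point $\nu'$ have connected images in the arc minus $g$, which has two sides. So two of these images lie on the same side. Both are intervals with $g$ as an end, so they intersect, contradicting injectivity.
\end{proof}

So the obstruction is not that $g$ misses the $1$-skeleton; the point $g$ lies on it, but it has only two directions there, while $\nu$ needs three.

\section{Gluing: Theorem~\ref{thm:strong}(b)}

Fix $x_0\in X$. Take $m$ copies $B_1,\dots,B_m$ of $(X,d)$ and, if $k>0$, one more block $B_{m+1}=\{p_0,\dots,p_k\}$ with $d(p_i,p_j)=|i-j|$. Identify the copies of $x_0$ and the point $p_0$ to one point, again called $x_0$. Let $\hat X$ be the resulting set, so $|\hat X|=73m+1+k$, and put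
\[
d(x,y)=d(x,x_0)+d(x_0,y)\quad\text{for $x,y$ in different blocks.}
\]
Gluing $m$ copies of $G$ and a path of $k$ unit edges at $x_0$ gives a realization of weight $117m+k$. After subdivision into unit edges the glued graph is bipartite, so Lemma~\ref{lem:int} applies to $\hat X$. If there is only one block, that is $m=1$ and $k=0$, the claim is part (a). From now on there are at least two blocks. The point is that the tight span, and hence every realization in its $1$-skeleton, decomposes at $h_{x_0}$.

\begin{lemma}\label{lem:block}
For every $f\in T(\hat X,d)$ there is a block $B_i$ with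
\begin{equation}\label{eq:block}
f(y)=f(x_0)+d(x_0,y)\qquad\text{for all }y\in\hat X\setminus B_i ,
\end{equation}
and it is unique unless $f=h_{x_0}$.
\end{lemma}

\begin{proof}
Let $\mu_i=\min_{x\in B_i}\bigl(f(x)-d(x,x_0)\bigr)$. For $i\ne j$, $x\in B_i$, $y\in B_j$ we have $f(x)+f(y)\ge d(x,x_0)+d(x_0,y)$, so $\mu_i+\mu_j\ge0$.

If all $\mu_i\ge0$, then $f\ge h_{x_0}$, so $f=h_{x_0}$ by minimality of $f$, and \eqref{eq:block} holds for every $i$. Otherwise $\mu_i<0$ for some $i$. Then $\mu_j\ge-\mu_i$ for all $j\ne i$, so $f(y)\ge d(y,x_0)-\mu_i$ for all $y$ in the other blocks, including $y=x_0$. Define $f'=f$ on $B_i\setminus\{x_0\}$ and $f'(y)=d(y,x_0)-\mu_i$ for all other $y$. Then $f'\le f$. We check $f'\in P(\hat X,d)$. For two points of $B_i\setminus\{x_0\}$ nothing has changed. For $x\in B_i\setminus\{x_0\}$ and another point $y$,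
\[
f'(x)+f'(y)=f(x)+d(y,x_0)-\mu_i\ge d(x,x_0)+d(y,x_0)\ge d(x,y).
\]
For two other points $y,y'$ the sum is at least $d(y,x_0)+d(y',x_0)\ge d(y,y')$, as $-\mu_i>0$. By minimality $f=f'$. In particular $f(x_0)=-\mu_i$, and \eqref{eq:block} follows.

If \eqref{eq:block} holds for two blocks, it holds for all $y\in\hat X$. Then $f\ge h_{x_0}$, and $f=h_{x_0}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}\textup{(b)}]
Let $T_i\subseteq T(\hat X,d)$ be the closed set of all $f$ satisfying \eqref{eq:block} for $i$. By Lemma~\ref{lem:block} the sets $T_i$ cover $T(\hat X,d)$ and meet pairwise only in $h_{x_0}$. An edge of $T^{(1)}(\hat X,d)$ is a segment in $T(\hat X,d)$ that does not contain the vertex $h_{x_0}$ in its relative interior. Without $h_{x_0}$ it is connected and covered by the disjoint, relatively closed sets $T_i\setminus\{h_{x_0}\}$. So each edge lies in one $T_i$.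

\emph{Decomposing a realization.} Let $R$ be a realization of $\hat X$ obtainable as a subgraph of $T^{(1)}(\hat X,d)$ via $\varphi$, and let $R_i$ be the subgraph of $R$ induced on $\varphi^{-1}(T_i)$. Since $\varphi$ is injective and $\varphi(x_0)=h_{x_0}$, different $R_i$ share only the vertex $x_0$, and every edge of $R$ lies in exactly one $R_i$. If $x\in B_i$, then $h_x(y)=d(x,x_0)+d(x_0,y)$ for $y\notin B_i$, so $x\in V(R_i)$. A simple path of $R$ between points of $B_i$ stays in $R_i$. Otherwise it has a maximal subpath with edges in some $R_j$, $j\ne i$. Each end of this subpath is an end of the whole path, hence in $V(R_i)\cap V(R_j)$, or is shared with an edge of some $R_l$, $l\ne j$. So both ends are $x_0$, which is impossible on a simple path. Therefore $R_i$ is a realization of $B_i$, and $\operatorname{len}(R)=\sum_i\operatorname{len}(R_i)$.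

If $k>0$, then $\operatorname{len}(R_{m+1})\ge d(p_0,p_k)=k$. For $i\le m$, $\operatorname{len}(R_i)$ is an integer by Lemma~\ref{lem:int}, and it is at least $117$ by Theorem~\ref{thm:main}.

\emph{The value $117$ does not occur.} Suppose $\operatorname{len}(R_i)=117$ for some $i\le m$. Then $R_i$ is an optimal realization of $B_i\cong X$ and contains a vertex $\nu'$ with $d_{R_i}(\nu',x)=g(x)$ for $x\in B_i$, as in \eqref{eq:nu}. Put $f=\varphi(\nu')$, a vertex of $P(\hat X,d)$. By Lemma~\ref{lem:upper}, $f(x)\le d_R(\nu',x)\le g(x)$ for $x\in B_i$; since $f|_{B_i}\in P(B_i,d)$, Lemma~\ref{lem:g}(b) gives $f|_{B_i}=g$. As $\nu'\in V(R_i)$, the function $f$ satisfies \eqref{eq:block} for $i$. With $g_t$ from Lemma~\ref{lem:g}(d) and $|t|\le1$, define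
\[
f_t=g_t\ \text{ on }B_i,\qquad f_t(y)=g_t(x_0)+d(x_0,y)\ \text{ for }y\notin B_i .
\]
Then $f_t\in P(\hat X,d)$. For pairs in $B_i$ this is $g_t\in P(B_i,d)$. For $x\in B_i$ and $y\notin B_i$,
\[
f_t(x)+f_t(y)=g_t(x)+g_t(x_0)+d(x_0,y)\ge d(x,x_0)+d(x_0,y)=d(x,y).
\]
For $y,y'\notin B_i$ the sum is $d(y,x_0)+d(x_0,y')+2g_t(x_0)\ge d(y,y')$, as $g_t\ge0$. But $f=f_0=\frac12(f_1+f_{-1})$ and $f_1\ne f_{-1}$, so $f$ is not a vertex of $P(\hat X,d)$, a contradiction.

Hence $\operatorname{len}(R_i)\ge118$ for all $i\le m$, and $\operatorname{len}(R)\ge118m+k$.
\end{proof}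

For the final statement of Theorem~\ref{thm:strong}, take $m=1$ and $k=n-74$ to obtain a counterexample for each $n\ge74$. Letting $m$ grow makes the additive gap, which is at least $m$, unbounded. With $k=0$ and $n=73m+1$ the ratio is at least $118/117$ for arbitrarily large $n$.

\begin{thebibliography}{9}
\bibitem{OHO} \emph{Optimal And Hereditarily Optimal}, \url{http://uu.diva-portal.org/smash/get/diva2:170958/FULLTEXT01.pdf}.
\end{thebibliography}

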